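\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\title{A non-transitive quasi-metric space with an ortho-pair-base}

\begin{abstract}
We construct in ZFC a developable quasi-metric $T_1$ space that has an ortho-pair-base but is not transitive. This answers in the negative the question whether every space, or at least every quasi-metric space, with an ortho-pair-base is transitive. A subspace of the example with the same properties has, in addition, a coarser zero-dimensional separable metrizable topology. Neither space is non-archimedeanly quasi-metrizable.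
\end{abstract}

\section{Introduction}

All spaces are topological spaces satisfying the $T_1$ axiom. A \emph{quasi-metric} on a set $X$ is a function $d\colon X\times X\to[0,\infty)$ with $d(x,x)=0$, with $d(x,y)=0\Rightarrow x=y$, and with $d(x,z)\le d(x,y)+d(y,z)$; symmetry is not required. We write $B(x,\varepsilon)=\{y:d(x,y)<\varepsilon\}$. A set $G$ is open if every $x\in G$ has a ball $B(x,\varepsilon)\subset G$ with $\varepsilon>0$. Balls are open, by the triangle inequality, and the topology is $T_1$, since $B(x,d(x,y))$ misses $y$ if $y\ne x$. A space is a \emph{quasi-metric space} if its topology is induced by a quasi-metric. The quasi-metric is \emph{non-archimedean} if $d(x,z)\le\max(d(x,y),d(y,z))$, and a space is \emph{non-archimedeanly quasi-metrizable} if such a quasi-metric induces its topology.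

\paragraph{Transitivity.}
A \emph{neighbornet} of $X$ is a relation $U\subset X\times X$ such that $U(x)=\{y:(x,y)\in U\}$ is a neighborhood of $x$ for every $x\in X$. Let $U\circ V=\{(x,z):\exists y\ (x,y)\in V,\ (y,z)\in U\}$ and $U^2=U\circ U$.
\begin{itemize}
\item A neighbornet $V$ is \emph{transitive} if $V^2\subset V$.
\item A neighbornet $U$ is \emph{normal} if there are neighbornets $U_1,U_2,\dots$ with $U_1^2\subset U$ and $U_{n+1}^2\subset U_n$ for all $n$.
\item The space $X$ is \emph{transitive} if every normal neighbornet of $X$ contains a transitive neighbornet.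
\end{itemize}
Normality says that $U$ can be halved again and again. In a quasi-metric space the relation $\{d<1\}$ is normal, as the relations $\{d<2^{-k}\}$, $k\ge1$, show. A transitive neighbornet need not be halved at all. For a non-archimedean $d$ the relations $\{d<\varepsilon\}$ are transitive.

\paragraph{Ortho-pair-bases.}
A family $\mathcal P$ of pairs $P=(P',P'')$ of subsets of $X$, with $P'$ open and $P'\subset P''$, is a \emph{pair-base} if for every $x\in X$ and every neighborhood $W$ of $x$ there is $P\in\mathcal P$ with $x\in P'\subset P''\subset W$. A pair-base $\mathcal P$ is an \emph{ortho-pair-base} if for every $\mathcal P_0\subset\mathcal P$ and every $x\in\bigcap\{P':P\in\mathcal P_0\}$ at least one of the following holds: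
\begin{enumerate}
\item[(O1)] $x$ lies in the interior of $\bigcap\{P'':P\in\mathcal P_0\}$;
\item[(O2)] $\{P'':P\in\mathcal P_0\}$ is a base of neighborhoods at $x$.
\end{enumerate}

The following question is posed in \cite{QM}.

\begin{quote}
\emph{Is each (quasi-metric) space with an ortho-pair-base transitive?}
\end{quote}

There are two questions here: one for all spaces, and one for quasi-metric spaces. Here is a reason why an ortho-pair-base might help. Let $\mathcal P_0\subset\mathcal P$, suppose that (O1) holds for every $x$ and the family $\{P\in\mathcal P_0:x\in P'\}$, and put $V(x)=\bigcap\{P'':P\in\mathcal P_0,\ x\in P'\}$. This is a neighbornet. If $P'=P''$ for all $P\in\mathcal P_0$, it is transitive: if $y\in V(x)$, then $y$ lies in all the sets whose intersection is $V(x)$, so $V(y)\subset V(x)$. For genuine pairs this argument breaks down: $y\in V(x)$ only puts $y$ into the sets $P''$, but to continue we would need $y\in P'$. Our example shows that this gap cannot be closed in general, even when the topology comes from a quasi-metric. Both answers are no.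

\begin{theorem}\label{thm:A}
There is a quasi-metric $(T_1)$ space $Z$ which is developable, has an ortho-pair-base, and is not transitive.
\end{theorem}

\begin{theorem}\label{thm:B}
There is a quasi-metric space $Y\subset Z$ which is developable, has an ortho-pair-base, has a coarser zero-dimensional separable metrizable topology (so any two points are separated by a clopen set), and is not non-archimedeanly quasi-metrizable and not transitive. The space $Z$ is not non-archimedeanly quasi-metrizable either.
\end{theorem}

In both theorems $Z$ is the space constructed in Section \ref{sec:space}. A space is \emph{developable} if there are open covers $\mathcal G_0,\mathcal G_1,\dots$ such that for each $z$ the stars $\bigcup\{G\in\mathcal G_n:z\in G\}$, $n\in\omega$, form a base of neighborhoods at $z$. We do not claim that the spaces $Y$ and $Z$ are regular; the regular case is not addressed.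

\paragraph{Plan.}
In Section \ref{sec:space} we define $Z$. Section \ref{sec:opb} isolates the symmetry property of its quasi-metric that yields an ortho-pair-base. Section \ref{sec:chains} reduces non-transitivity to the existence of certain chains and works out one such chain by hand. Sections \ref{sec:full}--\ref{sec:lifting} produce these chains in general and prove Theorem \ref{thm:A}; Section \ref{sec:nonarch} proves Theorem \ref{thm:B}.

\section{The space $Z$}\label{sec:space}

We want points carrying coordinates $\varphi_z(i)\in[0,1]$, $i\in\omega$, and a quasi-metric for which lowering coordinates is free and raising a coordinate costs the amount by which it is raised. If this were all, closeness would be hopelessly asymmetric. So each point also carries a sequence of shrinking boxes around $\varphi_z$. Two points that share the first $k$ boxes have coordinates within $2^{-k}$ of each other, and a short step to $z'$ is allowed only from points that share many boxes of $z'$. How many boxes a step of given length requires is determined by integers $l_1<l_2<\cdots$ attached to the boxes of the \emph{target}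 point $z'$. A third component, a tag $\zeta\in2^\omega$, is there for Theorem \ref{thm:B}, where we need a subspace with a continuous injection into $2^\omega$.

A \emph{box} is a set $q=\prod_{i\in\omega}[a_i,b_i]$ with $0\le a_i\le b_i\le1$; degenerate sides are allowed. Let $X$ be the set of sequences $x=((l_k,q_k))_{k\ge1}$ where $l_1<l_2<\cdots$ are positive integers and $q_1\supset q_2\supset\cdots$ are boxes, all sides of $q_k$ having length at most $2^{-k}$. Let $\varphi_x$ be the unique point of $\bigcap_kq_k$. The pairs $(l_k,q_k)$ are the \emph{entries} of $x$.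

A \emph{node} is a finite sequence $s=((l_1,q_1),\dots,(l_j,q_j))$ with the same properties. Put $|s|=j$, $l(s)=l_j$, $q(s)=q_j$; for the empty node, $l(\emptyset)=0$ and $q(\emptyset)=[0,1]^\omega$.

Let $Z=X\times2^\omega$. For $z=(x,\zeta)\in Z$ write $l_k(z)$, $q_k(z)$, $\varphi_z$, $\zeta_z$ for the corresponding objects; $\zeta_z$ is the \emph{tag} of $z$. For a node $s$ let $F_s$ be the set of $z\in Z$ whose first $|s|$ entries form $s$. We write $2^{<\omega}$ for the set of finite $0$--$1$ strings, $|\tau|$ for the length of a string, $\tau'\supseteq\tau$ if $\tau'$ extends $\tau$, $\zeta|n$ for the initial segment of length $n$, and $[\tau]=\{\zeta\in2^\omega:\tau\subset\zeta\}$. For $n\in\omega$ put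
\[
\kappa_n(z)=|\{k:l_k(z)<n\}|.
\]
Since $l_k(z)\ge k$, we have $\kappa_n(z)\le n$. For fixed $z$, $\kappa_n(z)$ is nondecreasing in $n$ and tends to $\infty$.

Let $z'\in M_n(z)$ iff
\begin{enumerate}
\item[(a)] $\zeta_{z'}|n=\zeta_z|n$, and
\item[(b)] $z'$ and $z$ have the same first $\kappa_n(z')$ entries;
\end{enumerate}
let $z'\in N_n(z)$ iff (a), (b) and
\begin{enumerate}
\item[(c)] $\varphi_{z'}(i)\le\varphi_z(i)+2^{-n}$ for all $i\in\omega$.
\end{enumerate}
Note that (b) is void if $l_1(z')\ge n$: points whose first integer is large are easily reached. Clearly $M_{n+1}(z)\subset M_n(z)$, $N_{n+1}(z)\subset N_n(z)$ and $M_0(z)=Z$. If $z'\in M_n(z)$ for all $n$, then $z'=z$, since $\kappa_n(z')\to\infty$.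

\begin{lemma}\label{lem:d}
Put $e(z,z')=\inf\{2^{-n}:z'\in M_n(z)\}$ and
\[
d(z,z')=\max\Bigl\{e(z,z'),\ \sup_i\max(\varphi_{z'}(i)-\varphi_z(i),0)\Bigr\}.
\]
Then $d$ is a quasi-metric on $Z$, and $d(z,z')\le2^{-n}$ iff $z'\in N_n(z)$.
\end{lemma}

\begin{proof}
Since the sets $M_n(z)$ decrease, $e(z,z')\le2^{-n}$ iff $z'\in M_n(z)$; this gives the last statement. We have $e(z,z')=0$ iff $z=z'$, so $d(z,z')=0$ iff $z=z'$. The supremum in the definition of $d$ satisfies the triangle inequality. It remains to see the same for $e$, and for this it suffices that $z'\in M_n(z)$ and $z''\in M_n(z')$ imply $z''\in M_n(z)$. Condition (a) is clear. Let $k=\kappa_n(z'')$. Then $z''$ and $z'$ agree on the first $k$ entries, so $l_k(z')=l_k(z'')<n$ if $k\ge1$, and hence $k\le\kappa_n(z')$. Therefore $z'$ and $z$ agree on the first $k$ entries as well, which gives (b). In fact $e$ is non-archimedean.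
\end{proof}

Every $Y\subset Z$ carries the topology of the restriction of $d$. The sets $N_n(z)\cap Y$, $n\in\omega$, form a base of neighborhoods at $z\in Y$.

\section{An ortho-pair-base from pointwise symmetry}\label{sec:opb}

Consider the following condition on a quasi-metric $d$ on $Y$:
\begin{equation}\label{eq:sym}
\begin{aligned}
&\text{for all } z\in Y \text{ and } \varepsilon>0 \text{ there is } \eta>0 \text{ such that, for all } x\in Y,\\
&d(x,z)<\eta \text{ implies } d(z,x)<\varepsilon .
\end{aligned}
\end{equation}
The number $\eta$ may depend on $z$; a metric satisfies (\ref{eq:sym}) with $\eta=\varepsilon$. The condition is inherited by subspaces.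

\begin{lemma}\label{lem:opb}
If $d$ satisfies $(\ref{eq:sym})$, then $Y$ has an ortho-pair-base and is developable.
\end{lemma}

\begin{proof}
Let $\mathcal P_n=\{(B(x,2^{-n-1}),B(x,2^{-n})):x\in Y\}$ for $n\in\omega$. Then $\mathcal P=\bigcup_n\mathcal P_n$ is a pair-base. Let $\mathcal P_0\subset\mathcal P$ and $z\in\bigcap\{P':P\in\mathcal P_0\}$.

\emph{Case 1: $\mathcal P_0\subset\bigcup_{n\le n_0}\mathcal P_n$ for some $n_0$.} If $\mathcal P_0=\emptyset$, the intersection in (O1) is $Y$ and (O1) is trivial. Otherwise let $P=(B(x,2^{-n-1}),B(x,2^{-n}))\in\mathcal P_0$ with $n\le n_0$. Then $d(x,z)<2^{-n-1}$, so for $w\in B(z,2^{-n_0-1})$ we have $d(x,w)<2^{-n-1}+2^{-n_0-1}\le2^{-n}$. Thus $B(z,2^{-n_0-1})\subset P''$ for all $P\in\mathcal P_0$, and (O1) holds.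

\emph{Case 2: otherwise.} Then $\mathcal P_0$ meets $\mathcal P_n$ for arbitrarily large $n$. Given $m$, let $\eta$ belong to $z$ and $\varepsilon=2^{-m-1}$ in (\ref{eq:sym}), and choose $n\ge m+1$ with $2^{-n-1}\le\eta$ and some $P=(B(x,2^{-n-1}),B(x,2^{-n}))\in\mathcal P_0$. As $d(x,z)<2^{-n-1}\le\eta$, we get $d(z,x)<2^{-m-1}$. For $w\in P''$ this gives $d(z,w)<2^{-m-1}+2^{-n}\le2^{-m}$, that is, $P''\subset B(z,2^{-m})$. For every $P\in\mathcal P_0$ the set $P''$ is a neighborhood of $z$, because $z\in P'\subset P''$ and $P'$ is open. So (O2) holds.

For the development let $\mathcal G_n=\{B(x,2^{-n}):x\in Y\}$. Given $z$ and $\varepsilon$, take $\eta$ as in (\ref{eq:sym}) and let $2^{-n}\le\min(\eta,\varepsilon)$. If $z,w\in B(x,2^{-n})$, then $d(z,w)\le d(z,x)+d(x,w)<2\varepsilon$. Hence the star of $z$ in $\mathcal G_n$ lies in $B(z,2\varepsilon)$.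
\end{proof}

\begin{lemma}\label{lem:sym}
If $x,z\in Z$, $d(x,z)\le2^{-n}$ and $j=\kappa_n(z)$, then $d(z,x)\le2^{-j}$. Consequently every $Y\subset Z$ satisfies $(\ref{eq:sym})$, has an ortho-pair-base and is developable.
\end{lemma}

\begin{proof}
We have $z\in N_n(x)$ and verify $x\in N_j(z)$. For (a), the tags agree up to $n\ge j$. For (b), $x$ and $z$ agree on the first $\kappa_n(z)=j$ entries, and $\kappa_j(x)\le j$. Condition (c) is trivial if $j=0$; if $j\ge1$, then $\varphi_x$ and $\varphi_z$ both lie in $q_j(z)=q_j(x)$, whose sides have length at most $2^{-j}$.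

Given $z$ and $\varepsilon>0$, choose $n$ with $2^{-\kappa_n(z)}<\varepsilon$, which is possible since $\kappa_n(z)\to\infty$. Then (\ref{eq:sym}) holds with $\eta=2^{-n}$, and Lemma \ref{lem:opb} applies.
\end{proof}

The rate $\kappa_n(z)$ depends on $z$, and it is this lack of uniformity that we now exploit.

\section{Chains}\label{sec:chains}

Let $Y\subset Z$ and $n\colon Y\to\{1,2,\dots\}$. An \emph{$n$-chain} in a set $S\subset Y$ is a sequence $z_0,\dots,z_N$ in $S$ with $z_{t+1}\in N_{n(z_t)}(z_t)$ for all $t<N$.

\begin{lemma}\label{lem:reduction}
Suppose that for every $n\colon Y\to\{1,2,\dots\}$ there are $i\in\omega$ and an $n$-chain $z_0,\dots,z_N$ in $Y$ with $\varphi_{z_0}(i)=0$ and $\varphi_{z_N}(i)=1$. Then $Y$ is not transitive.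
\end{lemma}

\begin{proof}
The neighbornet $U=\{(z,z')\in Y^2:d(z,z')<1\}$ is normal. Suppose $V\subset U$ is a transitive neighbornet, and choose $n(z)\ge1$ with $N_{n(z)}(z)\cap Y\subset V(z)$. For the chain in the hypothesis, $z_{t+1}\in V(z_t)$ for all $t<N$, so $V^2\subset V$ gives $z_N\in V(z_0)\subset U(z_0)$. But $d(z_0,z_N)\ge\varphi_{z_N}(i)-\varphi_{z_0}(i)=1$, a contradiction.
\end{proof}

So we play against a function $n$: the larger $n(z)$, the smaller the permitted steps from $z$. If $Y=Z$ and $n$ is constant, $n\equiv m$, the task is easy: use points with $l_1=m$ and equal tags, so that (b) is void, and raise one coordinate $2^m$ times by $2^{-m}$. The opponent can do better by making $n(z)$ large compared with $l_1(z)$, so that (b) forces the chain to stay with the first box.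

\begin{example}\label{ex:hand}
Let $n(z)=l_1(z)+1$ on $Z$. A step from $z$ to $z'$ is then possible only if $l_1(z')>l_1(z)$ or if $z'$ and $z$ have the same first entry. While the first entry is kept, a coordinate moves within an interval of length at most $1/2$. We raise coordinate $0$ from $0$ to $1$ in two halves. All points have the zero tag, and all coordinates other than coordinate $0$ are $0$.

\emph{Lower half.} For $0\le t\le1/2$ let $x_t$ be the point with $\varphi_{x_t}(0)=t$, with first entry $(1,[0,\frac12]\times\{0\}\times\{0\}\times\cdots)$ and with $k$-th entry $(k,\{\varphi_{x_t}\})$ for $k\ge2$. Then $n(x_t)=2$ and $\kappa_2(x_t)=1$. Hence $x_0,x_{1/4},x_{1/2}$ is an $n$-chain.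

\emph{Upper half.} For $1/2\le t\le1$ let $y_t$ have $\varphi_{y_t}(0)=t$, first entry $(2,[\frac12,1]\times\{0\}\times\{0\}\times\cdots)$ and $k$-th entry $(k+1,\{\varphi_{y_t}\})$ for $k\ge2$. Then $n(y_t)=3$ and $\kappa_3(y_t)=1$. So $y_{1/2},y_{5/8},y_{3/4},y_{7/8},y_1$ is an $n$-chain.

\emph{The jump.} The first entries of $x_{1/2}$ and $y_{1/2}$ differ, but $\kappa_2(y_{1/2})=0$ because $l_1(y_{1/2})=2\ge n(x_{1/2})$. So (b) is void, (a) and (c) hold, and $y_{1/2}\in N_{n(x_{1/2})}(x_{1/2})$. The two chains combine to one chain from $\varphi(0)=0$ to $\varphi(0)=1$.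
\end{example}

This is the pattern of the general proof: \emph{lower half, jump, upper half}, iterated through smaller and smaller boxes. Three difficulties arise for arbitrary $n$.
\begin{enumerate}
\item To jump from the end $w$ of the lower chain we need $l_1\ge n(w)$ in the upper half. But $n(w)$ is not known when the upper half is chosen.
\item Since $n(z)$ may depend on everything, we only know that certain regions contain points with a certain value of $n$; we cannot prescribe these points exactly. In particular we cannot prescribe \emph{which} coordinate a chain raises, while the two halves must raise the same one.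
\item The halving must come to an end.
\end{enumerate}
For the first two, infinitely many coordinates are used: we prepare upper halves for all possible values of $l_1$, each with its own coordinate, and only then look for a chain in the lower half. For the third, suppose that the desired chain does not exist. Then one of the halves lacks its chain as well, and so on; this leads to an infinite branch, that is, to a point $z$. Along the way we exclude more and more values of $n$, so that in the end no value $n(z)$ is possible.

\section{Full subspaces}\label{sec:full}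

The infinite branch just mentioned should belong to $Y$. The construction leaves us free to split tags at each step, so we obtain a whole binary tree of branches, and $Y$ needs to contain just one of them.

\begin{definition}\label{def:full}
A \emph{scheme} consists of a node $s^*$ and of triples $(l_u,q_u,\tau_u)$ for $\emptyset\ne u\in2^{<\omega}$, with $\tau_u\in2^{<\omega}$, such that
\begin{itemize}
\item for every $\eta\in2^\omega$ the sequence $x_\eta$ consisting of $s^*$ followed by the entries $(l_{\eta|k},q_{\eta|k})$, $k\ge1$, belongs to $X$;
\item $|\tau_u|\ge|u|$, $\tau_u\subset\tau_v$ if $u\subset v$, and $\tau_{u0},\tau_{u1}$ are incompatible for all $u\in2^{<\omega}$.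
\end{itemize}
Its \emph{branch points} are $z_\eta=(x_\eta,\zeta_\eta)$, $\eta\in2^\omega$, where $\zeta_\eta=\bigcup_{k\ge1}\tau_{\eta|k}$. A set $Y\subset Z$ is \emph{full} if it contains a branch point of every scheme.
\end{definition}

By incompatibility, $\eta\mapsto\zeta_\eta$ is injective. Trivially $Z$ is full.

\begin{lemma}\label{lem:full}
There is a full $Y\subset Z$ on which $z\mapsto\zeta_z$ is injective.
\end{lemma}

\begin{proof}
A box is given by two sequences of reals, so there are $\mathfrak c$ boxes, and a scheme consists of countably many objects from sets of size at most $\mathfrak c$. So the schemes can be listed as $\Sigma_\alpha$, $\alpha<\mathfrak c$, possibly with repetitions. Recursively choose a branch point $z_\alpha$ of $\Sigma_\alpha$ whose tag differs from the tags of all $z_\beta$, $\beta<\alpha$. This is possible since $\Sigma_\alpha$ has $\mathfrak c$ different branch tags. Let $Y=\{z_\alpha:\alpha<\mathfrak c\}$.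
\end{proof}

\section{Positions}\label{sec:positions}

In this section $Y\subset Z$ is arbitrary.

\paragraph{Rich sets.}
Let $C\subset\omega$ and $\lambda\colon C\to2^{<\omega}$; we call $\lambda(i)$ the \emph{label} of the coordinate $i$. The set $C$ is \emph{rich below $\tau$} if every $\tau'\supseteq\tau$ satisfies $\lambda(i)\supseteq\tau'$ for some $i\in C$. We use three facts about a set $C$ rich below $\tau$.
\begin{enumerate}
\item[(R1)] For $\tau'\supseteq\tau$ there are infinitely many $i\in C$ with $\lambda(i)\supseteq\tau'$. Indeed, apply richness to the pairwise incompatible strings $\tau'0,\tau'10,\tau'110,\dots$. Hence $C$ minus a finite set is still rich below $\tau$.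
\item[(R2)] If $\tau'\supseteq\tau$, then $\{i\in C:\lambda(i)\supseteq\tau'\}$ is rich below $\tau'$.
\item[(R3)] $C$ can be partitioned into infinitely many, or into any finite number $\ge1$ of, sets rich below $\tau$. Indeed, list all pairs $(\tau',k)$ with $\tau'\supseteq\tau$ and $k\in\omega$, and use (R1) to pick successively distinct $i_{(\tau',k)}\in C$ with $\lambda(i_{(\tau',k)})\supseteq\tau'$. For each $k$ the set $\{i_{(\tau',k)}:\tau'\supseteq\tau\}$ is rich below $\tau$. Add the unused elements of $C$ to the first of these sets; for a finite partition, merge the sets.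
\end{enumerate}

\paragraph{Positions and refinements.}
A position describes a region of $Y$ in which infinitely many coordinates can still move, all through the same interval, and all others are frozen.

\begin{definition}\label{def:pos}
A \emph{position} is $p=(s,r,C,a,\tau,\lambda)$ where $s$ is a node and, with $j=|s|$:
\begin{itemize}
\item $0\le a\le1-2^{-j}$;
\item $r\subset q(s)$ is a box with sides $r_i=[a,a+2^{-j}]$ for $i\in C$ and $r_i$ a singleton for $i\notin C$;
\item $\lambda\colon C\to2^{<\omega}$, $\lambda(i)\supseteq\tau$ for all $i\in C$, and $C$ is rich below $\tau$.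
\end{itemize}
We call $s,r,C,\tau$ the node, the box, the \emph{pool} and the string of $p$, and put
\[
R(p)=\{z\in Y:z\in F_s,\ \varphi_z\in r,\ \zeta_z\in[\tau]\}.
\]
A \emph{refinement} of $p$ is a position $(s,r',C',a,\tau',\lambda|_{C'})$ with the same $s$ and $a$ and with $r'\subset r$, $C'\subset C$, $\tau'\supseteq\tau$.
\end{definition}

If $p'$ refines $p$, then $R(p')\subset R(p)$. A refinement of a refinement of $p$ is a refinement of $p$. If $\tau'\supseteq\tau$ and $C'\subset\{i\in C:\lambda(i)\supseteq\tau'\}$ is rich below $\tau'$, we obtain a refinement with string $\tau'$ and pool $C'$ by \emph{freezing} each coordinate $i\in C\setminus C'$ at any chosen value in $[a,a+2^{-j}]$.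

\paragraph{Success and omission.}
Fix $n\colon Y\to\{1,2,\dots\}$ and $A\subset Y$. For Theorem \ref{thm:A} we need only $A=Y$; the general case is for Section \ref{sec:nonarch}.

\begin{definition}\label{def:succ}
A position $p$ as above \emph{succeeds for $(n,A)$} if there are $i\in C$ and an $n$-chain $z_0,\dots,z_N$ in $R(p)$ with $z_0\in A$ and
\[
\varphi_{z_0}(i)=a,\quad \varphi_{z_N}(i)=a+2^{-j},\quad \zeta_{z_N}\in[\lambda(i)],\quad n(z_N)\le|\lambda(i)|.
\]
Otherwise $p$ \emph{fails for $(n,A)$}. Let $m$ be a positive integer. The position $p$ \emph{omits $m$ for $(n,A)$} if no $z\in R(p)\cap A$ satisfies $n(z)=m\le l_{j+1}(z)$.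
\end{definition}

The first two equations say that some coordinate of the pool is raised through its whole interval. The last two conditions prepare a jump as in Example \ref{ex:hand}: the label of the raised coordinate bounds $n$ at the end of the chain, and it fixes enough of the tag. Since labels are kept under refinement, \emph{if a refinement of $p$ succeeds, then $p$ succeeds}. Thus refinements of failing positions fail. Likewise, refinements of $p$ omit whatever $p$ omits.

\paragraph{Failing positions can be made to omit values.}
Here is the mechanism in its smallest case: $j=0$, $a=0$ and $m=1$. Suppose that no refinement of $p$ omits $1$. Thus however we freeze coordinates, leaving a rich pool, the region still contains a point of $A$ with $n=1\le l_1$; but on the pool we have no control over it. Fix $i\in C$ with $|\lambda(i)|\ge1$ and disjoint pools $T_0,T_1,T_2$ not containing $i$, each consisting of coordinates with labels extending $\lambda(i)$ and rich below $\lambda(i)$. Choose points $z_0,z_1,z_2$ successively, with tags in $[\lambda(i)]$ and with the following coordinates, where $*$ stands for the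 pool, on which the point is out of our control:
\[
\begin{array}{c|cccc}
 & i & T_0 & T_1 & T_2\\ \hline
z_0 & 0 & * & 1 & 1\\
z_1 & 1/2 & \text{as } z_0 & * & 1\\
z_2 & 1 & \text{as } z_0 & \text{as } z_1 & *
\end{array}
\]
All other coordinates are the same for the three points. From $z_t$ to $z_{t+1}$ the coordinate $i$ rises by $2^{-1}$, on $T_{t+1}$ no coordinate can rise above its previous value $1$, and on the other two pools nothing changes. So (c) holds, and coordinate $i$ has been raised from $0$ to $1$.

\begin{lemma}[omission]\label{lem:omit}
If $p=(s,r,C,a,\tau,\lambda)$ fails for $(n,A)$ and $m>l(s)$ is an integer, then some refinement of $p$ omits $m$ for $(n,A)$.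
\end{lemma}

\begin{proof}
Suppose that no refinement of $p$ omits $m$. Let $j=|s|$ and $c=a+2^{-j}$. By richness choose $i\in C$ with $|\lambda(i)|\ge m$, and put $\tau''=\lambda(i)\supseteq\tau$. Let $N$ be such that $N2^{-m}\ge2^{-j}$. By (R1) and (R2) the set $C''=\{i'\in C\setminus\{i\}:\lambda(i')\supseteq\tau''\}$ is rich below $\tau''$; by (R3) partition it into $T_0,\dots,T_N$, each rich below $\tau''$.

For $t=0,\dots,N$ in turn let $p_t$ be the refinement of $p$ with string $\tau''$ and pool $T_t$ in which
\begin{itemize}
\item $i$ is frozen at $\min(a+t2^{-m},c)$;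
\item the coordinates in $T_{t'}$ with $t'>t$ are frozen at $c$;
\item the coordinates $i'\in T_{t'}$ with $t'<t$ are frozen at $\varphi_{z_{t-1}}(i')$;
\item the remaining coordinates of $C$, those in $C\setminus(C''\cup\{i\})$, are frozen at $a$.
\end{itemize}
As $p_t$ does not omit $m$, choose $z_t\in R(p_t)\cap A$ with $n(z_t)=m\le l_{j+1}(z_t)$. Since $z_{t}\in R(p)$, its values on $C$ lie in $[a,c]$, so the next step is possible.

We check $z_{t+1}\in N_m(z_t)$ for $t<N$.

(a) Both tags lie in $[\tau'']$, and $|\tau''|\ge m$.

(b) We have $l(s)<m\le l_{j+1}(z_{t+1})$ and $z_{t+1}\in F_s$, so $\kappa_m(z_{t+1})=j$; and both points lie in $F_s$.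

(c) Coordinate $i$ rises by at most $2^{-m}$. On $T_{t+1}$ the point $z_t$ has the maximal value $c$. On $T_{t'}$ with $t'\le t$ the point $z_{t+1}$ has the values of $z_t$, and on $T_{t'}$ with $t'>t+1$ both points have the value $c$. On $C\setminus(C''\cup\{i\})$ both have the value $a$, and outside $C$ both have the values given by the singleton sides of $r$.

So $z_0,\dots,z_N$ is an $n$-chain in $R(p)$ with $z_0\in A$, $\varphi_{z_0}(i)=a$, $\varphi_{z_N}(i)=c$, $\zeta_{z_N}\in[\tau'']=[\lambda(i)]$ and $n(z_N)=m\le|\lambda(i)|$. Hence $p$ succeeds for $(n,A)$, a contradiction.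
\end{proof}

\paragraph{Halving a position.}
We now set up the lower half, the upper halves and the jump. Let $p_0=(s,r_0,C_0,a,\tau_0,\lambda)$ be a position, $j=|s|$, and put
\[
b=a+2^{-j-1},\qquad c=a+2^{-j},\qquad l_0=l(s)+1.
\]
List all strings extending $\tau_0$ of length $>l_0$ as $\tau^1,\tau^2,\dots$, and put $l^k=|\tau^k|$. By (R3) partition $C_0$ into sets $D_1,D_2,\dots$, each rich below $\tau_0$. These choices are fixed with $p_0$. The index $k$ stands for the guess that the lower chain ends at a point $w$ with $\zeta_w\in[\tau^k]$ and $n(w)\le l^k$; the coordinates in $D_k$ are reserved for this guess.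

\emph{Upper halves.} Let $u_k$ be the refinement of $p_0$ with string $\tau^k$ and pool $\{i\in D_k:\lambda(i)\supseteq\tau^k\}$, all other coordinates of $C_0$ being frozen at $a$. For a refinement $e=(s,r_e,E,a,\sigma,\lambda|_E)$ of $u_k$ let $q$ be the box with sides $[b,c]$ on $E$ and with the singleton sides of $r_e$ elsewhere. The \emph{upper half} of $e$ is
\[
e^{\uparrow}=(s^\frown(l^k,q),\,q,\,E,\,b,\,\sigma,\,\lambda|_E).
\]
This is a position: $l^k>l(s)$, $q\subset r_e\subset q(s)$, the sides of $q$ have length at most $2^{-(j+1)}$, $b\le1-2^{-j}+2^{-j-1}=1-2^{-(j+1)}$ and $[b,c]=[b,b+2^{-(j+1)}]$; the conditions on $\lambda$ hold because $e$ is a position.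

\emph{The lower half.} Let $i_k\in D_k$ be given for all $k\ge1$; they are distinct. Let $C'=\{i_k:k\ge1\}$ and $\lambda'(i_k)=\tau^k$. Let $q'$ be the box with sides $[a,b]$ on $C'$, with sides $\{c\}$ on $C_0\setminus C'$ and with the singleton sides of $r_0$ outside $C_0$. The \emph{lower half} of $p_0$ for $(i_k)_{k\ge1}$ is
\[
p_0^{\downarrow}=(s^\frown(l_0,q'),\,q',\,C',\,a,\,\tau_0,\,\lambda').
\]
This is a position: $l_0>l(s)$, $q'\subset r_0\subset q(s)$, the sides of $q'$ have length at most $2^{-(j+1)}$, $a\le1-2^{-j}\le1-2^{-(j+1)}$, and $C'$ is rich below $\tau_0$ because every $\tau'\supseteq\tau_0$ is extended by some $\tau^k$. Note that the labels are new.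

Clearly $R(e^\uparrow)\subset R(p_0)$ and $R(p_0^\downarrow)\subset R(p_0)$, since the nodes extend $s$, the boxes are contained in $r_0$ and the strings extend $\tau_0$.

\begin{lemma}[jump]\label{lem:jump}
Let $p_0^\downarrow$ be the lower half for $(i_k)_{k\ge1}$, let $k\ge1$, and let $e$ be a refinement of $u_k$. If $w\in R(p_0^\downarrow)$, $\varphi_w(i_k)=b$, $\zeta_w\in[\tau^k]$, and $g\in R(e^\uparrow)$, $\varphi_g(i_k)=b$, then $g\in N_\nu(w)$ for every $\nu\le l^k$.
\end{lemma}

\begin{proof}
(a) Both tags lie in $[\tau^k]$, since the string of $e$ extends $\tau^k$; and $\nu\le|\tau^k|$. (b) We have $l_{j+1}(g)=l^k\ge\nu$, so $\kappa_\nu(g)\le j$, and both points lie in $F_s$. (c) We compare the coordinates: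
\[
\begin{array}{c|cccc}
 & i_k & i_{k'}\ (k'\ne k) & C_0\setminus C' & \text{outside } C_0\\ \hline
\varphi_w & b & \in[a,b] & c & \text{fixed by } r_0\\
\varphi_g & b & a & \in[a,c] & \text{fixed by } r_0
\end{array}
\]
The value $a$ in the second row is due to $i_{k'}\in C_0\setminus D_k$, where $u_k$ and hence $e$ is frozen at $a$. Thus $\varphi_g\le\varphi_w$ in every coordinate.
\end{proof}

\section{Descent and the lifting theorem}\label{sec:lifting}

Fix $Y\subset Z$ and $n\colon Y\to\{1,2,\dots\}$. In this section ``succeeds'', ``fails'' and ``omits'' refer to $(n,Y)$.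

If a position fails, then one of its halves must fail, for otherwise the chains in the halves could be joined. The order of choices matters: first we let all upper halves succeed, each raising some coordinate $i_k$ that we cannot prescribe. Then we build the lower half with exactly these coordinates as its pool. Whichever of them the lower chain raises, a matching upper chain is ready, and the label $\tau^k$ guarantees that the jump is permitted.

\begin{lemma}[descent]\label{lem:descent}
Let $p=(s,r,C,a,\tau,\lambda)$ fail. Then there are a refinement $\rho$ of $p$, with box $r_\rho$ and string $\tau_\rho$, and a failing position $p^+$ with node $s^\frown(l,q)$, box $q$ and string $\tau^+$, such that $q\subset r_\rho$, $\tau^+\supseteq\tau_\rho$, and $\rho$ omits every $m$ with $l(s)<m\le l$.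
\end{lemma}

\begin{proof}
By Lemma \ref{lem:omit} let $p_0$ be a refinement of $p$ omitting $l_0=l(s)+1$. It fails. We use the notation for halving $p_0$; its label function, a restriction of that of $p$, is again denoted by $\lambda$.

For each $k$ the refinement $u_k$ of $p_0$ fails. Applying Lemma \ref{lem:omit} finitely many times we get a refinement $e_k$ of $u_k$ that omits every $m$ with $l(s)<m\le l^k$. Its upper half $e_k^\uparrow$ has a node $s^\frown(l^k,q)$ with $q$ contained in the box of $e_k$, and it has the same string as $e_k$. So if $e_k^\uparrow$ fails for some $k$, then $\rho=e_k$ and $p^+=e_k^\uparrow$ are as required.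

Suppose now that all $e_k^\uparrow$ succeed. Then for each $k$ there are $i_k$ in the pool of $e_k$, hence in $D_k$, and an $n$-chain $\gamma_k$ in $R(e_k^\uparrow)$ from some $g_k$ to some $h_k$ with
\[
\varphi_{g_k}(i_k)=b,\quad\varphi_{h_k}(i_k)=c,\quad\zeta_{h_k}\in[\lambda(i_k)],\quad n(h_k)\le|\lambda(i_k)|.
\]
Let $p_0^\downarrow$ be the lower half of $p_0$ for these $i_k$. Its node is $s^\frown(l_0,q')$ with $q'\subset r_0$, and its string is $\tau_0$. The only $m$ with $l(s)<m\le l_0$ is $l_0$, which $p_0$ omits. So if $p_0^\downarrow$ fails, then $\rho=p_0$ and $p^+=p_0^\downarrow$ are as required.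

Suppose finally that $p_0^\downarrow$ succeeds. Since its labels are $\lambda'(i_k)=\tau^k$, there are $k$ and an $n$-chain $\delta$ in $R(p_0^\downarrow)$ whose first point has $i_k$-th coordinate $a$ and whose last point $w$ satisfies $\varphi_w(i_k)=b$, $\zeta_w\in[\tau^k]$ and $n(w)\le l^k$. By Lemma \ref{lem:jump}, $g_k\in N_{n(w)}(w)$. So $\delta$ followed by $\gamma_k$ is an $n$-chain. It lies in $R(p_0)$, raises the coordinate $i_k$ from $a$ to $c=a+2^{-j}$, and its last point $h_k$ satisfies $\zeta_{h_k}\in[\lambda(i_k)]$ and $n(h_k)\le|\lambda(i_k)|$. Hence $p_0$ succeeds, a contradiction.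
\end{proof}

\begin{theorem}[lifting]\label{thm:lift}
Let $Y$ be full and let $n\colon Y\to\{1,2,\dots\}$ be arbitrary. Every position $p^*$ whose node $s^*$ satisfies $l(s^*)<n(z)$ for all $z\in Y$ succeeds. In particular, there are $i\in\omega$ and an $n$-chain $z_0,\dots,z_N$ in $Y$ with $\varphi_{z_0}(i)=0$ and $\varphi_{z_N}(i)=1$.
\end{theorem}

\begin{proof}
Suppose that $p^*$ fails. We define failing positions $p_u$, $u\in2^{<\omega}$, with nodes $s_u$ and strings $\tau_u$, starting from $p_\emptyset=p^*$. Let $p_u=(s_u,r,C,a,\tau_u,\lambda)$ be given and let $\epsilon\in\{0,1\}$. Refine $p_u$ to the string $\tau_u{}^\frown\epsilon$ and the pool $\{i\in C:\lambda(i)\supseteq\tau_u{}^\frown\epsilon\}$, freezing the other coordinates of $C$ at $a$. This refinement fails, so Lemma \ref{lem:descent} yields a refinement $\rho_{u\epsilon}$ of it, with box $r_{\rho_{u\epsilon}}$ and string $\tau_{\rho_{u\epsilon}}\supseteq\tau_u{}^\frown\epsilon$, and a failing position $p_{u\epsilon}$ with node $s_{u\epsilon}=s_u{}^\frown(l_{u\epsilon},q_{u\epsilon})$ and string $\tau_{u\epsilon}$ such that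
\[
q_{u\epsilon}\subset r_{\rho_{u\epsilon}},\qquad \tau_{u\epsilon}\supseteq\tau_{\rho_{u\epsilon}},\qquad \rho_{u\epsilon}\text{ omits every } m \text{ with } l(s_u)<m\le l_{u\epsilon}.
\]

The node $s^*$ and the triples $(l_u,q_u,\tau_u)$, $u\ne\emptyset$, form a scheme: all $s_u$ are nodes, $\tau_{u\epsilon}\supseteq\tau_u{}^\frown\epsilon$ gives $|\tau_u|\ge|u|$, and $\tau_{u0},\tau_{u1}$ are incompatible. Since $Y$ is full, some branch point $z=z_\eta$ lies in $Y$. Let $m=n(z)>l(s^*)$. Since $l(s^*)<l_{\eta|1}<l_{\eta|2}<\cdots$, there is $k\ge0$ with $l(s_{\eta|k})<m\le l_{\eta|(k+1)}$. Put $\rho=\rho_{\eta|(k+1)}$, a position with node $s_{\eta|k}$. Then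
\[
z\in F_{s_{\eta|k}},\qquad \varphi_z\in q_{\eta|(k+1)}\subset r_\rho,\qquad \zeta_z\in[\tau_{\eta|(k+1)}]\subset[\tau_\rho],
\]
so $z\in R(\rho)$. Also $n(z)=m\le l_{\eta|(k+1)}=l_{|s_{\eta|k}|+1}(z)$. This contradicts the fact that $\rho$ omits $m$.

For the last statement let $\lambda\colon\omega\to2^{<\omega}$ be a surjection and take the \emph{root position} $(\emptyset,[0,1]^\omega,\omega,0,\emptyset,\lambda)$, whose node has $l(\emptyset)=0$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]
The space $Z$ is a quasi-metric $T_1$ space by Lemma \ref{lem:d}; by Lemma \ref{lem:sym} it is developable and has an ortho-pair-base. It is full, so by Theorem \ref{thm:lift} it satisfies the hypothesis of Lemma \ref{lem:reduction}. Hence $Z$ is not transitive.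
\end{proof}

The same argument shows that no full $Y\subset Z$ is transitive. Thus not every space with an ortho-pair-base is transitive, and not even every quasi-metric (indeed every developable quasi-metric) space with an ortho-pair-base is.

\section{No non-archimedean quasi-metric}\label{sec:nonarch}

If a non-archimedean quasi-metric $\delta$ induces the topology of $Y$, then the relations $V_J=\{\delta<2^{-J}\}$, $J\in\omega$, are decreasing transitive neighbornets, and every neighborhood of a point $y$ contains $V_J(y)$ for some $J$. The following theorem excludes this for full $Y$.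

\begin{theorem}\label{thm:seq}
Let $Y$ be full, $U=\{(z,z')\in Y^2:d(z,z')<1\}$, and let $V_0\supset V_1\supset\cdots$ be transitive neighbornets of $Y$. Then there is $y\in Y$ with $V_J(y)\not\subset U(y)$ for all $J$.
\end{theorem}

If the theorem were false, every $y$ would lie in some set $Y_J=\{y:V_J(y)\subset U(y)\}$, and a chain adapted to $V_J$ and starting in $Y_J$ could not raise a coordinate from $0$ to $1$. The new difficulty is that infinitely many $J$ are in play: when the lower chain exists for some $J$, the upper chain must be adapted to the same $J$, but the upper chains are chosen first. The remedy is to choose the function $n_J$ for $V_J$ larger than $J$. A lower chain ending with $n_J(w)\le l^k$ then has $J<l^k$, so it is enough that the upper chain is adapted to $n_{l^k}$; and such an upper chain exists by the lifting theorem, because $n_{l^k}$ exceeds the integer $l^k$ of the upper node. So upper halves always succeed, and all descents are to lower halves.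

\begin{proof}[Proof of Theorem \ref{thm:seq}]
Suppose that $Y=\bigcup_JY_J$ with $Y_J$ as above. Recursively in $J$ choose functions $n_J\colon Y\to\{1,2,\dots\}$, large enough at every point, with
\[
n_J(z)>J,\qquad n_0\le n_1\le n_2\le\cdots,\qquad N_{n_J(z)}(z)\cap Y\subset V_J(z).
\]
Call a position \emph{bad} if it fails for $(n_J,Y_J)$ for every $J\in\omega$. Refinements of bad positions are bad. The root position is bad: if it succeeded for $(n_J,Y_J)$, we would have an $n_J$-chain $z_0,\dots,z_N$ with $z_0\in Y_J$ and, for some $i$, $\varphi_{z_0}(i)=0$ and $\varphi_{z_N}(i)=1$; as $V_J$ is transitive, $z_N\in V_J(z_0)\subset U(z_0)$, although $d(z_0,z_N)\ge1$.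

\emph{Descent.} Let $p$ be a bad position with node $s$, $j=|s|$ and $l_0=l(s)+1$. We claim that there are a refinement $p_0$ of $p$, with box $r_0$ and string $\tau_0$, and a bad position $p^+$ with node $s^\frown(l_0,q')$, box $q'\subset r_0$ and string $\tau_0$, such that
\begin{equation}\label{eq:omitall}
\text{there are no } J\in\omega \text{ and } z\in R(p_0)\cap Y_J \text{ with } n_J(z)=l_0\le l_{j+1}(z).
\end{equation}
Since $n_J>J$, only indices $J<l_0$ can satisfy $n_J(z)=l_0$. For each of these finitely many $J$, Lemma \ref{lem:omit} with $(n,A)=(n_J,Y_J)$ and $m=l_0$ gives a refinement omitting $l_0$ for $(n_J,Y_J)$, and this persists under further refinement. So we get a refinement $p_0=(s,r_0,C_0,a,\tau_0,\lambda)$ of $p$ with (\ref{eq:omitall}), where $\lambda$ denotes the restricted label function.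

Use the notation for halving $p_0$, with $e_k=u_k$. The node of $u_k^\uparrow$ is $s^\frown(l^k,q)$ for some $q$, and $l^k<n_{l^k}(z)$ for all $z\in Y$. So by Theorem \ref{thm:lift}, applied to the function $n_{l^k}$, the position $u_k^\uparrow$ succeeds for $(n_{l^k},Y)$. Take $i_k\in D_k$ and an $n_{l^k}$-chain $\gamma_k$ in $R(u_k^\uparrow)$ from $g_k$ to $h_k$ with $\varphi_{g_k}(i_k)=b$, $\varphi_{h_k}(i_k)=c$, $\zeta_{h_k}\in[\lambda(i_k)]$ and $n_{l^k}(h_k)\le|\lambda(i_k)|$. Let $p^+=p_0^\downarrow$ be the lower half for these $i_k$. It has the required node, box and string, and it remains to show that it is bad.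

Suppose that $p_0^\downarrow$ succeeds for $(n_J,Y_J)$. Then there are $k$ and an $n_J$-chain $\delta$ in $R(p_0^\downarrow)$ that starts in $Y_J$ at a point with $i_k$-th coordinate $a$ and ends at a point $w$ with $\varphi_w(i_k)=b$, $\zeta_w\in[\tau^k]$ and $n_J(w)\le l^k$. As $J<n_J(w)\le l^k$, we have $n_J\le n_{l^k}$. Since the sets $N_n(z)$ decrease with $n$, $\gamma_k$ is also an $n_J$-chain, and $n_J(h_k)\le n_{l^k}(h_k)\le|\lambda(i_k)|$. By Lemma \ref{lem:jump}, $g_k\in N_{n_J(w)}(w)$. So $\delta$ followed by $\gamma_k$ is an $n_J$-chain in $R(p_0)$ which starts in $Y_J$, raises the coordinate $i_k$ from $a$ to $c$, and ends at $h_k$ with $\zeta_{h_k}\in[\lambda(i_k)]$ and $n_J(h_k)\le|\lambda(i_k)|$. Hence $p_0$ succeeds for $(n_J,Y_J)$, contradicting the badness of $p$.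

\emph{Fusion.} We define bad positions $p_u$, $u\in2^{<\omega}$, with nodes $s_u$ and strings $\tau_u$, starting with the root position $p_\emptyset$. Given $p_u$ and $\epsilon\in\{0,1\}$, refine $p_u$ to the string $\tau_u{}^\frown\epsilon$ as in the proof of Theorem \ref{thm:lift} and apply the descent to this bad refinement. Call the resulting positions $\rho_{u\epsilon}$ (the $p_0$ above) and $p_{u\epsilon}$ (the $p^+$ above). Then $s_{u\epsilon}=s_u{}^\frown(l_{u\epsilon},q_{u\epsilon})$ with $l_{u\epsilon}=l(s_u)+1$, the box $q_{u\epsilon}$ is contained in the box of $\rho_{u\epsilon}$, and $\tau_{u\epsilon}$ is the string of $\rho_{u\epsilon}$, which extends $\tau_u{}^\frown\epsilon$. As before, the empty node and the triples $(l_u,q_u,\tau_u)$, $u\ne\emptyset$, form a scheme. By induction, $|s_u|=l(s_u)=|u|$.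

As $Y$ is full, some branch point $z=z_\eta$ lies in $Y$. Choose $J$ with $z\in Y_J$, and let $k=n_J(z)-1\ge0$. As in the proof of Theorem \ref{thm:lift}, $z\in R(\rho_{\eta|(k+1)})$. The node $s_{\eta|k}$ of $\rho_{\eta|(k+1)}$ has length $k$, and
\[
n_J(z)=k+1=l(s_{\eta|k})+1=l_{\eta|(k+1)}=l_{k+1}(z).
\]
This contradicts (\ref{eq:omitall}) for $\rho_{\eta|(k+1)}$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}]
Let $Y$ be the full set of Lemma \ref{lem:full}. By Lemmas \ref{lem:d} and \ref{lem:sym} it is a developable quasi-metric space with an ortho-pair-base. Points of $N_n(z)$ have the same first $n$ tag digits as $z$, so $z\mapsto\zeta_z$ is a continuous injection of $Y$ into $2^\omega$. The topology that it induces on $Y$ is coarser than that of $Y$, and it is zero-dimensional, separable and metrizable; its clopen sets separate any two points of $Y$ and are clopen in $Y$.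

Both $Y$ and $Z$ are full. By Theorem \ref{thm:seq} and the remarks preceding it, neither is non-archimedeanly quasi-metrizable. Finally, $Y$ is not transitive, by Theorem \ref{thm:lift} and Lemma \ref{lem:reduction}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{QM} \emph{On Quasi-Metrizability}, \texttt{http://topology.auburn.edu/tp/reprints/v05/tp05010s.pdf}.
\end{thebibliography}

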